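# Steel's Conjecture on Suslin's Operation under the Axiom of Determinacy

## A relation tied to its own values one round later

Write $X=\omega^\omega$ for the Baire space, $\neg A=X\setminus A$ for $A\subseteq X$, and $\omega^{<\omega}$ for the set of finite sequences of natural numbers. For $z\in X$ the sequence $z\restriction n$ consists of the first $n$ digits of $z$, and $s^\frown j$ is $s$ followed by the digit $j$. Let
$$\mathrm{Pos}=\bigcup_{n}\omega^n\times\omega^n$$
be the set of pairs $(u,v)$ of finite sequences of equal length.

Take two families $(a_s)$ and $(b_s)$, $s\in\omega^{<\omega}$, of subsets of $X$. The whole lecture turns on relations $R\subseteq X\times\mathrm{Pos}$ that satisfy, for all $x\in X$ and all $(u,v)\in\mathrm{Pos}$,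
$$R(x,u,v)\iff\forall j\,\big[\,x\in b_{v^\frown j}\ \vee\ \exists i\,\big(x\in a_{u^\frown i}\ \wedge\ R(x,u^\frown i,v^\frown j)\big)\big].\tag{1}$$

Read (1) as one round of a game about $x$. A Challenger, who has played $v$ so far, plays a digit $j$. If $x\in b_{v^\frown j}$, the Challenger has lost. Otherwise a Responder, who has played $u$ so far, answers with a digit $i$. If $x\notin a_{u^\frown i}$, the Responder has lost. Otherwise play goes on from $(u^\frown i,v^\frown j)$. Equation (1) says that $R$ behaves like "the Responder is doing well at $(u,v)$". It does not say who wins an infinite play. Moreover, (1) is not a definition: the right side refers to $R$ at longer positions, so there is no bottom from which to start an induction, and (1) can have many solutions.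

Nevertheless (1) controls $R(x,\emptyset,\emptyset)$ tightly, in terms of the two sets
$$\mathcal A_sa_s=\{x:\exists z\,\forall n\ x\in a_{z\restriction n}\},\qquad \mathcal A^d_sb_s=\{x:\forall y\,\exists n\ x\in b_{y\restriction n}\}.\tag{2}$$
Here $z$ and $y$ range over $X$ and $n$ over $\omega$. Clearly $\mathcal A^d_sb_s=\neg\,\mathcal A_s\neg b_s$. In the game, $x\in\mathcal A_sa_s$ means that some fixed sequence $z$ of answers never makes the Responder lose, and $x\notin\mathcal A^d_sb_s$ means that some fixed sequence $y$ of challenges never makes the Challenger lose.

We normalize the families by assuming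
$$a_s\subseteq a_\emptyset\quad\text{and}\quad b_\emptyset\subseteq b_s\qquad\text{for all }s.\tag{3}$$
This costs nothing. Replace $a_s$ by $a_s\cap a_\emptyset$ and $b_s$ by $b_s\cup b_\emptyset$. The set $\mathcal A_sa_s$ is unchanged because its definition requires $x\in a_{z\restriction 0}=a_\emptyset$ anyway. The set $\mathcal A^d_sb_s$ is unchanged because, for $x\in b_\emptyset$, $n=0$ works for every $y$ already. Under (3) it is enough to consider $n\ge1$ in both parts of (2).

**Sandwich Lemma.** Assume (3), and let $R$ satisfy (1). Put $B=\{x:R(x,\emptyset,\emptyset)\}$. Then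
$$\mathcal A_sa_s\cap\mathcal A^d_sb_s\ \subseteq\ B\ \subseteq\ \mathcal A_sa_s\cup\mathcal A^d_sb_s .$$

*Proof.* *Lower inclusion: the Responder follows a good $z$, and if $R$ failed at the start, the Challenger could survive forever.* Let $x\in\mathcal A_sa_s\cap\mathcal A^d_sb_s$ and fix $z$ with $x\in a_{z\restriction n}$ for all $n$. Suppose $\neg R(x,\emptyset,\emptyset)$. We build $v_0\subset v_1\subset\cdots$ with $|v_n|=n$ and $\neg R(x,z\restriction n,v_n)$, starting with $v_0=\emptyset$. Given $v_n$, the failure of (1) at $(z\restriction n,v_n)$ yields some $j$, and we take the least one, such that $x\notin b_{v_n^\frown j}$ and such that for every $i$ it is not the case that both $x\in a_{(z\restriction n)^\frown i}$ and $R(x,(z\restriction n)^\frown i,v_n^\frown j)$. Use this for $i=z(n)$. Since $x\in a_{z\restriction(n+1)}$, we get $\neg R(x,z\restriction(n+1),v_n^\frown j)$. Put $v_{n+1}=v_n^\frown j$. Then $y=\bigcup_nv_n$ satisfies $x\notin b_{y\restriction n}$ for all $n\ge1$, which contradicts $x\in\mathcal A^d_sb_s$.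

*Upper inclusion: the Challenger follows a good $y$, and if $R$ held at the start, the Responder could survive forever.* Let $x\notin\mathcal A_sa_s\cup\mathcal A^d_sb_s$ and fix $y$ with $x\notin b_{y\restriction n}$ for all $n$. Suppose $R(x,\emptyset,\emptyset)$. We build $u_0\subset u_1\subset\cdots$ with $|u_n|=n$ and $R(x,u_n,y\restriction n)$, starting with $u_0=\emptyset$. Given $u_n$, apply (1) at $(u_n,y\restriction n)$ with $j=y(n)$. Since $x\notin b_{y\restriction(n+1)}$, there is some $i$, and we take the least one, with $x\in a_{u_n^\frown i}$ and $R(x,u_n^\frown i,y\restriction(n+1))$. Put $u_{n+1}=u_n^\frown i$. Then $z=\bigcup_nu_n$ satisfies $x\in a_{z\restriction n}$ for all $n\ge1$, so $x\in\mathcal A_sa_s$, a contradiction. $\square$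

The choices of digits were always "the least one", so the proof is carried out in ZF.

**Example (constant families).** Let $a_s=A$ and $b_s=C$ for all $s$. Then $\mathcal A_sa_s=A$ and $\mathcal A^d_sb_s=C$. If $x\in C$, then (1) forces $R(x,u,v)$ for every $(u,v)$. If $x\notin A\cup C$, it forces $\neg R(x,u,v)$ for every $(u,v)$. If $x\in A\setminus C$, then (1) reads $R(x,u,v)\Leftrightarrow\forall j\,\exists i\,R(x,u^\frown i,v^\frown j)$, and both "always true" and "always false" are solutions. So the solutions include one with $B=C$ and one with $B=A\cup C$. The lemma says that such freedom exists only on the symmetric difference of the two sets in (2).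

Here is what $R$ is for. If a set $D$ can be written *both* as $\mathcal A_sa_s$ and as $\mathcal A^d_sb_s$, the sandwich closes up, and $B=D$ for **every** solution $R$ of (1). Hence, to show that $D$ is simple, it suffices to find just one simple solution of (1); we need not know which one it is. This will settle the following question about operation $\mathcal A$.

## Pointclasses, Suslin's operation, and Steel's conjecture

We work in ZF + AD throughout. Recall that AD, the Axiom of Determinacy, says that for every $G\subseteq\omega^\omega$, in the game where two players I and II alternately play natural numbers, with I moving first and I winning iff the resulting sequence is in $G$, one of the players has a winning strategy.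

**Definition (pointclass).** A (boldface) *pointclass* is a collection $\Gamma$ of subsets of $X$ closed under continuous preimages: if $A\in\Gamma$ and $f:X\to X$ is continuous, then $f^{-1}[A]\in\Gamma$. A pointclass is always assumed to be non-empty and different from $\wp(X)$. The *dual* class is $\check\Gamma=\{\neg A:A\in\Gamma\}$, and $\Gamma$ is *non-self-dual* if $\Gamma\ne\check\Gamma$.

For instance, the open sets form a non-self-dual pointclass, whose dual consists of the closed sets. The Borel sets form a self-dual one. The smallest examples are $\{\emptyset\}$ and its dual $\{X\}$.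

**Definition (Suslin's operation).** For a family $(P_s)_{s\in\omega^{<\omega}}$ of subsets of $X$,
$$\mathcal A_sP_s=\bigcup_{x\in\omega^\omega}\ \bigcap_{n\in\omega}P_{x\restriction n}.$$
The pointclass $\Gamma$ is *closed under $\mathcal A$* if $\mathcal A_sP_s\in\Gamma$ whenever $P_s\in\Gamma$ for all $s$.

This is the set $\mathcal A_sP_s$ of (2).

**Example.** Fix a bijection $e:\omega^{<\omega}\to\omega$ and let $P_s=\{x:x(e(s))=1\}$, a clopen set. View $x$ as coding the set of sequences $\{s:x(e(s))=1\}$. Then $\mathcal A_sP_s$ is the set of codes $x$ for which some $z\in X$ has all its initial segments in the coded set. One application of $\mathcal A$ to clopen sets thus expresses the existence of an infinite branch.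

Countable unions and intersections are special cases of $\mathcal A$, at least when $X\in\Gamma$. With $P_\emptyset=X$ and $P_s=A_{s(0)}$ for $s\ne\emptyset$,
$$\mathcal A_sP_s=\bigcup_nA_n ,\tag{4}$$
since a branch $z$ contributes exactly $A_{z(0)}$. With $P_s=A_{|s|}$,
$$\mathcal A_sP_s=\bigcap_nA_n ,\tag{5}$$
since every branch contributes the same intersection. The question is how far one can go in the other direction.

**Conjecture (Steel).** Assume AD and suppose $\Gamma$ is non-self-dual and closed under both countable intersections and countable unions. Then either $\Gamma$ or $\check\Gamma$ is closed under $\mathcal A$.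

The conjecture is taken from the text at https://iris.unito.it/retrieve/handle/2318/93208/117681/AndrettaLouveau.pdf. The answer is that it is true:

**Theorem 1.** (ZF + AD) If $\Gamma$ is non-self-dual and closed under countable unions and countable intersections, then $\Gamma$ or $\check\Gamma$ is closed under $\mathcal A$.

The Axiom of Dependent Choice (DC) is not used. Let us try some cases by hand.

* $\Gamma=\{\emptyset\}$. It is non-self-dual and closed under countable unions and intersections. Operation $\mathcal A$ applied to empty sets gives $\emptyset$, and applied to copies of $X$ gives $X$. So both $\Gamma$ and $\check\Gamma=\{X\}$ are closed under $\mathcal A$.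
* $\Gamma=\Sigma^1_1$, the analytic sets. This class is closed under $\mathcal A$, while $\Pi^1_1$ is not; details come with Theorem 2. So the conclusion must contain an "or".
* $\Gamma$ = open sets. Here countable intersections are missing. By (5), if the open sets were closed under $\mathcal A$, every closed set would be open, being a countable intersection of open sets. By (4), if the closed sets were closed under $\mathcal A$, every open set would be closed, being a countable union of closed sets. Since $\{x:x\ne 0^\infty\}$ is open and not closed, neither class is closed under $\mathcal A$. So the closure hypothesis matters.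
* $\Gamma$ = Borel sets. This class is closed under countable unions and intersections, but every analytic set is of the form $\mathcal A_sF_s$ with closed $F_s$, and not every analytic set is Borel. So neither $\Gamma$ nor $\check\Gamma$ (which are equal) is closed under $\mathcal A$, and non-self-duality matters.

## Wadge's lemma and a set $U$ that generates $\Gamma$

**Step 1.** *The purpose of this step is to obtain a limited form of choice, and to produce one set $U\in\Gamma$ to which all of $\Gamma$ reduces.*

**Countable choice for reals.** Let $\emptyset\ne A_n\subseteq X$ for $n\in\omega$. Then there is a sequence $(y_n)$ with $y_n\in A_n$ for all $n$.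

*Proof.* Consider the game in which I plays $n$ as his first move and his other moves are irrelevant, II's digits form $y\in X$, and II wins iff $y\in A_n$. A strategy for I fixes $n$, and II can then play some element of $A_n$ digit by digit. So I has no winning strategy, and by AD, II has one. Let $y_n$ be the sequence it produces when I plays $n,0,0,\dots$. $\square$

**Definition (Lipschitz reduction).** $A\le_LB$ means that $A=f^{-1}[B]$ for some $f:X\to X$ such that $f(x)(n)$ depends only on $x\restriction(n+1)$. Such an $f$ is continuous.

For example, $f(x)(n)=x(n)+1$ is such a function, and so is $f(x)=0^\frown x$. The shift $f(x)(n)=x(n+1)$ is continuous but not of this kind.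

**Wadge's Lemma.** For $A,B\subseteq X$: $A\le_LB$ or $\neg B\le_LA$.

*Proof.* Players I and II alternate digits, I first. I builds $x$, II builds $y$, and II wins iff $(x\in A\Leftrightarrow y\in B)$. The game is determined. A winning strategy for II computes $y(n)$ from $x\restriction(n+1)$ and ensures $x\in A\Leftrightarrow y\in B$, so $A\le_LB$. A winning strategy for I computes $x(n)$ from $y\restriction n$ and ensures $x\in A\Leftrightarrow y\notin B$, so $\neg B\le_LA$. $\square$

Let $\Gamma$ be non-self-dual. Then $\Gamma\setminus\check\Gamma\ne\emptyset$: the two classes differ, and if $A\in\check\Gamma\setminus\Gamma$, then $\neg A\in\Gamma\setminus\check\Gamma$. **Fix $U\in\Gamma\setminus\check\Gamma$ for the rest of the notes** whenever a non-self-dual $\Gamma$ is given. Then: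

* (a) If $A\in\Gamma$, then $A\le_LU$. Otherwise $\neg U\le_LA$ by Wadge's Lemma, so $\neg U\in\Gamma$, contradicting $U\notin\check\Gamma$.
* (b) If $B\notin\Gamma$, then $\neg U\le_LB$. Apply Wadge's Lemma to $(B,U)$; the alternative $B\le_LU$ would give $B\in\Gamma$.
* (c) If $B\notin\check\Gamma$, then $U\le_LB$. Apply Wadge's Lemma to $(B,\neg U)$; the alternative $B\le_L\neg U$ would give $B\in\check\Gamma$.

## The set $\neg U$ as an $\mathcal A$-set and as an $\mathcal A^d$-set

**Step 2.** *The purpose of this step is to turn a counterexample to Theorem 1 into two presentations of a single set that is not in $\Gamma$.*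

Suppose that neither $\Gamma$ nor $\check\Gamma$ is closed under $\mathcal A$. There are $P_s\in\Gamma$ with $\mathcal A_sP_s\notin\Gamma$, and $Q_s\in\check\Gamma$ with $\mathcal A_sQ_s\notin\check\Gamma$. By (b) there is a continuous $g$ with $\neg U=g^{-1}[\mathcal A_sP_s]$. Preimages commute with unions and intersections, so
$$\neg U=\mathcal A_sa_s,\qquad a_s:=g^{-1}[P_s]\in\Gamma.\tag{6}$$
By (c) there is a continuous $h$ with $U=h^{-1}[\mathcal A_sQ_s]=\mathcal A_s\,h^{-1}[Q_s]$. Taking complements,
$$\neg U=\mathcal A^d_sb_s,\qquad b_s:=h^{-1}[\neg Q_s]\in\Gamma.\tag{7}$$
But $\neg U\notin\Gamma$. So Theorem 1 will follow once we show that a set with both presentations (6) and (7) is in $\Gamma$.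

This looks like Suslin's theorem that a set which is both analytic and coanalytic is Borel, and the first thing to try is its proof by ranks. Let
$$T_x=\{s:\forall k\le|s|\ \ x\notin b_{s\restriction k}\},$$
a tree. Then $x\in\neg U$ iff $T_x$ has no infinite branch, by (7). For an ordinal $\xi$ let $E^s_\xi$ be the set of $x$ such that $s\notin T_x$, or $s$ is in the well-founded part of $T_x$ with rank less than $\xi$. Since a node has rank at most $\eta$ iff each of its children in $T_x$ has rank less than $\eta$,
$$E^s_0=\bigcup_{k\le|s|}b_{s\restriction k},\qquad E^s_\xi=E^s_0\cup\bigcup_{\eta<\xi}\ \bigcap_jE^{s^\frown j}_\eta .$$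
By induction, $E^s_\xi\in\Gamma$ for all $\xi<\omega_1$. A well-founded tree on $\omega$ has countable rank, so $\neg U=\bigcup_{\xi<\omega_1}E^\emptyset_\xi$. This is an increasing union of $\omega_1$ sets in $\Gamma$, and $\Gamma$ is assumed closed only under countable unions. We would be done if the union stopped at some countable stage.

Classically one uses (6) to show that it does. Suppose it does not. Then for every well-founded tree $S$ on $\omega$ there is $x\in\neg U$ such that $T_x$ has rank at least that of $S$, and hence there is a map $f:S\to T_x$ that sends each child of a node to a child of its image. (Put $f(\emptyset)=\emptyset$. If $f(s)$ has rank at least that of $s$ and $s^\frown j\in S$, some child of $f(s)$ in $T_x$ has rank at least that of $s^\frown j$, and $f(s^\frown j)$ is the one with the least last digit.) Conversely, such an $f$ with $x\in\neg U$ makes $S$ well-founded, since it would carry an infinite branch of $S$ to one of $T_x$. So a tree $S$ on $\omega$ is well-founded iff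
$$\exists x\,\exists z\,\exists f\ \big[\,\forall n\ x\in a_{z\restriction n}\ \wedge\ f:S\to T_x\text{ preserves the child relation}\,\big].$$
If all $a_s,b_s$ are Borel, this says that the set of codes of well-founded trees is $\Sigma^1_1$, which is false, and the argument closes. For general $\Gamma$ it stops precisely here. The bracket is a conjunction of conditions in $\Gamma$ (from $a$) and in $\check\Gamma$ (from $x\notin b$), and real quantifiers stand in front. As soon as $\Gamma$ contains $\Pi^1_1$, the set of codes of well-founded trees is itself in $\Gamma$, and such a definition of it contradicts nothing. Well-foundedness is too simple to be measured against $\Gamma$.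

The Sandwich Lemma suggests another way: find a solution $R$ of (1) in $\Gamma$. The tempting choice is "the Responder has a winning strategy from $(u,v)$, where infinite plays count as wins for the Responder". But saying "there is a strategy" again puts a quantifier over reals in front of conditions in $\Gamma$, and our hypotheses do not let us remove it. The way past this point is to give up on *choosing* a solution. The right side of (1) uses only $\forall j$, $\exists i$, $\vee$, $\wedge$, all of which $\Gamma$ tolerates. What is needed is a device that makes a $\Gamma$-condition refer to its own code. That device is a recursion theorem for $\Gamma$.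

## A universal set and the Recursion Lemma for $\Gamma$

**Step 3.** *The purpose of this step is to code the sets in $\Gamma$ by reals, and to show that a $\Gamma$-condition may mention its own code.*

For $t,x\in X$ let $\langle t,x\rangle\in X$ be the interleaving: $\langle t,x\rangle(2i)=t(i)$ and $\langle t,x\rangle(2i+1)=x(i)$. With the bijection $e:\omega^{<\omega}\to\omega$ fixed above, put
$$(t*x)(n)=t\big(e(x\restriction(n+1))\big).$$
So $t$ is a table listing the $n$-th output digit for each input $x\restriction(n+1)$. The map $(t,x)\mapsto t*x$ is continuous. For fixed $t$, the map $x\mapsto t*x$ is of the kind allowed in $\le_L$, and every such map $f$ arises: put $t(e(s))=f(s^\frown0^\infty)(|s|-1)$ for $s\neq\emptyset$ and $t(e(\emptyset))=0$. For instance, $f(x)(n)=x(n)+1$ is coded by the $t$ with $t(e(s))=s(|s|-1)+1$ for $s\ne\emptyset$.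

Two consequences. By (a), every $A\in\Gamma$ has the form $\{x:t*x\in U\}$ for some $t$. And $\{\langle t,x\rangle:t*x\in U\}\in\Gamma$, as a continuous preimage of $U$.

**Recursion Lemma.** If $\{\langle t,x\rangle:\Theta(t,x)\}\in\Gamma$, there is $t^*$ such that for all $x$:
$$t^**x\in U\iff\Theta(t^*,x).$$

*Proof.* First we want a continuous $S:X\to X$ with
$$S(t)*x=t*\langle t,x\rangle\qquad\text{for all }t,x.\tag{8}$$
For $r\in\omega^{n+1}$ let $\langle t,r\rangle$ be the first $n+1$ digits of $\langle t,r^\frown0^\infty\rangle$. If $x$ extends $r$, then $\langle t,r\rangle=\langle t,x\rangle\restriction(n+1)$, because only digits $x(i)$ with $2i+1\le n$ are involved. Define $S(t)(e(r))=t(e(\langle t,r\rangle))$ for $r\ne\emptyset$ and $S(t)(e(\emptyset))=0$. Each digit of $S(t)$ depends on finitely many digits of $t$, so $S$ is continuous. Moreover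
$$(S(t)*x)(n)=S(t)(e(x\restriction(n+1)))=t\big(e(\langle t,x\rangle\restriction(n+1))\big)=(t*\langle t,x\rangle)(n),$$
which is (8).

The set $\{\langle t,x\rangle:\Theta(S(t),x)\}$ is in $\Gamma$, being the preimage of the given set under the continuous map $\langle t,x\rangle\mapsto\langle S(t),x\rangle$. So there is $t_0$ with
$$\Theta(S(t),x)\iff t_0*\langle t,x\rangle\in U\qquad\text{for all }t,x.$$
Put $t^*=S(t_0)$ and take $t=t_0$. Then
$$\Theta(t^*,x)\iff t_0*\langle t_0,x\rangle\in U\iff S(t_0)*x\in U\iff t^**x\in U,$$
where the middle equivalence is (8). $\square$

**Example.** Let $\Gamma$ be closed under finite unions and let $A_n=\alpha_n^{-1}[U]$ for a given sequence of continuous maps $\alpha_n$. Let $\Theta(t,n^\frown x)$ say that $x\in A_n$ or $t*((n+1)^\frown x)\in U$. This is the union of two continuous preimages of $U$. With $t^*$ as in the lemma and $W_n=\{x:t^**(n^\frown x)\in U\}$ we get sets $W_n\in\Gamma$ with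
$$x\in W_n\iff x\in A_n\ \vee\ x\in W_{n+1}.$$
If $x\in A_m$ for some $m\ge n$, then $x\in W_n$. If $x$ is in no $A_m$, then $x$ is in all of the $W_n$ or in none of them, and the equation does not say which. Existence without uniqueness is typical of the lemma.

## Interpolation inside $\Gamma$ and the proof of Theorem 1

**Step 4.** *The purpose of this step is to find a solution of (1) in $\Gamma$, and to feed it to the Sandwich Lemma.*

**Proposition.** Let $\Gamma$ be non-self-dual and closed under countable unions and intersections. Let $a_s,b_s\in\Gamma$ for all $s\in\omega^{<\omega}$. Then there is $B\in\Gamma$ with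
$$\mathcal A_sa_s\cap\mathcal A^d_sb_s\ \subseteq\ B\ \subseteq\ \mathcal A_sa_s\cup\mathcal A^d_sb_s .$$

*Proof.* *Normalization.* Replace $a_s$ by $a_s\cap a_\emptyset$ and $b_s$ by $b_s\cup b_\emptyset$. The new sets are in $\Gamma$ and, as seen above, $\mathcal A_sa_s$ and $\mathcal A^d_sb_s$ do not change. So assume (3).

*Codes for the families.* By (a), for each $s$ the set of $t$ with $a_s=\{x:t*x\in U\}$ is non-empty, and likewise for $b_s$. By countable choice for reals we can pick one such $t$ for every $a_s$ and every $b_s$. This gives continuous maps $\alpha_s,\beta_s:X\to X$ with $a_s=\alpha_s^{-1}[U]$ and $b_s=\beta_s^{-1}[U]$ for all $s$.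

*The self-referential condition.* Let $p\mapsto\ulcorner p\urcorner$ be a bijection of $\mathrm{Pos}$ onto $\omega$. Every element of $X$ is uniquely of the form $\ulcorner p\urcorner^\frown x$ with $p\in\mathrm{Pos}$ and $x\in X$. For $p=(u,v)$ define
$$\Theta(t,\ulcorner(u,v)\urcorner^\frown x)\iff\forall j\Big[x\in b_{v^\frown j}\ \vee\ \exists i\big(x\in a_{u^\frown i}\ \wedge\ t*(\ulcorner(u^\frown i,v^\frown j)\urcorner^\frown x)\in U\big)\Big].$$
For fixed $i,j$, the three atomic conditions are the preimages of $U$ under the maps that send $\langle t,\ulcorner(u,v)\urcorner^\frown x\rangle$ to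
$$\beta_{v^\frown j}(x),\qquad\alpha_{u^\frown i}(x),\qquad t*(\ulcorner(u^\frown i,v^\frown j)\urcorner^\frown x)$$
respectively. These maps are continuous, because $(u,v)$ is determined by a single digit of the argument. So each atomic condition is in $\Gamma$. Since $\Gamma$ is closed under countable (hence also finite) unions and intersections, $\{\langle t,y\rangle:\Theta(t,y)\}\in\Gamma$.

*The solution.* Let $t^*$ be as in the Recursion Lemma and put
$$R(x,u,v)\iff t^**(\ulcorner(u,v)\urcorner^\frown x)\in U .$$
The Recursion Lemma at the argument $\ulcorner(u,v)\urcorner^\frown x$ says $R(x,u,v)\Leftrightarrow\Theta(t^*,\ulcorner(u,v)\urcorner^\frown x)$, which is exactly (1). The set $B=\{x:R(x,\emptyset,\emptyset)\}$ is the preimage of $U$ under the continuous map $x\mapsto t^**(\ulcorner(\emptyset,\emptyset)\urcorner^\frown x)$, so $B\in\Gamma$. The two inclusions are the Sandwich Lemma. $\square$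

**Proof of Theorem 1.** Suppose neither $\Gamma$ nor $\check\Gamma$ is closed under $\mathcal A$. Step 2 gives $a_s,b_s\in\Gamma$ with $\neg U=\mathcal A_sa_s=\mathcal A^d_sb_s$, by (6) and (7). The Proposition gives $B\in\Gamma$ with
$$\neg U=\neg U\cap\neg U\ \subseteq\ B\ \subseteq\ \neg U\cup\neg U=\neg U .$$
Hence $\neg U=B\in\Gamma$, that is, $U\in\check\Gamma$. This contradicts the choice of $U$. $\blacksquare$

Thus Steel's conjecture is true. Determinacy entered only through Wadge's Lemma and countable choice for reals.

## The converse, and all three ways the disjunction can hold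

**Theorem 2.** (ZF + AD) For a non-self-dual pointclass $\Gamma$ the following are equivalent:

1. $\Gamma$ is closed under countable unions and countable intersections;
2. $\Gamma$ or $\check\Gamma$ is closed under $\mathcal A$.

Moreover the disjunction in (2) cannot be sharpened: it can hold for $\Gamma$ only, for $\check\Gamma$ only, or for both.

(In this statement and its proof, "(1)" and "(2)" mean these two conditions.)

*Proof.* The implication from (1) to (2) is Theorem 1.

**From (2) to (1).** *We read unions and intersections off from $\mathcal A$.* By De Morgan's laws, condition (1) holds for $\Gamma$ iff it holds for $\check\Gamma$. So we may assume that $\Gamma$ itself is closed under $\mathcal A$. If $X\notin\Gamma$, then $\Gamma=\{\emptyset\}$: a non-empty $A\in\Gamma$ would give $X\in\Gamma$, as the preimage of $A$ under a constant map with value in $A$. In that case condition (1) is trivial. If $X\in\Gamma$, then for $A_n\in\Gamma$ the families in (4) and (5) consist of sets in $\Gamma$, and so $\bigcup_nA_n$ and $\bigcap_nA_n$ are in $\Gamma$.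

**Closure of $\Sigma^1_1$ and $\Sigma^1_2$ under $\mathcal A$.** *This supplies the positive half of the examples.* Both classes are non-self-dual pointclasses, closed under countable unions, countable intersections and the real quantifier $\exists^{\mathbb R}$. Let $P_s$ be in the class for all $s$. For each $n$ the set
$$\{(z,x):x\in P_{z\restriction n}\}=\bigcup_{s\in\omega^n}\{(z,x):z\restriction n=s,\ x\in P_s\}$$
is in the class. Intersecting over $n$ and then applying $\exists z$ shows that $\mathcal A_sP_s$ is in the class.

**$\Pi^1_1$ is not closed under $\mathcal A$.** *This gives the cases where only one of the two classes is closed.* Every $\Sigma^1_1$ set is $\mathcal A_sF_s$ for suitable closed $F_s$. Indeed, let $A=\{x:\exists z\ (z,x)\in C\}$ with $C$ closed, and let $F_s$ be the set of $x$ for which some $(z',x')\in C$ satisfies $z'\restriction|s|=s$ and $x'\restriction|s|=x\restriction|s|$. Membership in $F_s$ depends on $x\restriction|s|$ only, so $F_s$ is clopen. If $(z,x)\in C$, then $x\in F_{z\restriction n}$ for all $n$. Conversely, if $x\in F_{z\restriction n}$ for all $n$, there are points of $C$ arbitrarily close to $(z,x)$, so $(z,x)\in C$.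 Now $\Pi^1_1$ contains the closed sets. If it were closed under $\mathcal A$, it would contain all $\Sigma^1_1$ sets, which is false. So for $\Gamma=\Sigma^1_1$ only $\Gamma$ is closed under $\mathcal A$, and for $\Gamma=\Pi^1_1$ only $\check\Gamma$ is.

**Both $\Sigma^1_2$ and $\Pi^1_2$ are closed under $\mathcal A$.** *This gives the case where both classes are closed.* For $\Sigma^1_2$ this was just shown. Since $\mathcal A_sP_s=\neg\,\mathcal A^d_s\neg P_s$, closure of $\Pi^1_2$ under $\mathcal A$ amounts to closure of $\Sigma^1_2$ under $\mathcal A^d$. Let $b_s\in\Sigma^1_2$ for all $s$. I claim that $\forall y\,\exists n\ x\in b_{y\restriction n}$ holds iff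
$$\exists T\big[\,T\subseteq\omega^{<\omega}\text{ is a well-founded (possibly empty) tree and }\forall s\notin T\ \exists k\le|s|\ \ x\in b_{s\restriction k}\big].\tag{9}$$
Here well-founded means without infinite branch. For the direction to (9), take $T=\{s:\forall k\le|s|\ x\notin b_{s\restriction k}\}$. It is closed under initial segments. An infinite branch $y$ would satisfy $x\notin b_{y\restriction n}$ for all $n$, so there is none. By definition every $s\notin T$ has some $k\le|s|$ with $x\in b_{s\restriction k}$. For the converse, let $T$ be as in (9) and let $y\in X$. Since $y$ is not a branch of $T$, some $y\restriction m$ is not in $T$, and so $x\in b_{y\restriction k}$ for some $k\le m$.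

The condition (9) is $\Sigma^1_2$. Code $T$ by the real $t$ with $t(e(s))=1$ iff $s\in T$ and $t(e(s))=0$ otherwise. Being such a code of a tree is a closed condition on $t$, and having no infinite branch, $\forall y\,\exists n\ t(e(y\restriction n))\ne1$, is $\Pi^1_1$. For each of the countably many $s$, the condition "$t(e(s))=1$ or $x\in b_{s\restriction k}$ for some $k\le|s|$" is $\Sigma^1_2$. Intersect all of these and apply $\exists t$. $\blacksquare$

## Monotone quantifiers and $Q$-trees

The equation (1) uses $\exists i$ for the Responder and its dual $\forall j$ for the Challenger. The argument survives if $\exists$ is replaced by an arbitrary monotone quantifier, over $\omega$ or over the reals. What changes is that infinite branches must be replaced by trees.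

**Spaces.** Let $I=\omega$ (discrete) or $I=\omega^\omega$. The spaces $\omega^\omega$, $I\times\omega^\omega$, $I^{<\omega}\times\omega^\omega$, $\bigcup_n(I^n\times I^n)\times\omega^\omega$, and finite products of these with $I$ and $\omega^\omega$ are all homeomorphic to $\omega^\omega$; here $I^{<\omega}$ and $\bigcup_n(I^n\times I^n)$ are disjoint unions over $n$. We say that a subset of such a space is in $\Gamma$ if it corresponds to a set in $\Gamma$ under a homeomorphism with $\omega^\omega$. The choice is irrelevant, since two homeomorphisms differ by a homeomorphism of $\omega^\omega$ and $\Gamma$ is closed under continuous preimages. For the same reason, continuous preimages between such spaces preserve membership in $\Gamma$.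

**Definition (quantifier).** Let $Q\subseteq\wp(I)$ be upward closed with $\emptyset\notin Q\ne\emptyset$. Its dual is $\breve Q=\{L\subseteq I:I\setminus L\notin Q\}$. Write $Qi\,\varphi(i)$ for $\{i:\varphi(i)\}\in Q$. The pointclass $\Gamma$ is *closed under $Q$* if $\{x:Qi\,A(i,x)\}\in\Gamma$ for every $A\subseteq I\times\omega^\omega$ in $\Gamma$.

Directly from the definition,
$$\neg Qi\,\varphi\iff\breve Qi\,\neg\varphi,\qquad\neg\breve Qi\,\varphi\iff Qi\,\neg\varphi .\tag{10}$$
Moreover,
$$K\in Q,\ L\in\breve Q\ \Longrightarrow\ K\cap L\ne\emptyset .\tag{11}$$
Otherwise $K\subseteq I\setminus L$, so $I\setminus L\in Q$ by upward closure, contrary to $L\in\breve Q$.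

**Examples.** If $Q=\exists$ is the set of all non-empty subsets of $I$, then $L\in\breve Q$ iff $I\setminus L=\emptyset$, so $\breve Q=\{I\}$ is $\forall$. If $I=\omega$ and $Q$ is the set of infinite subsets, then $\breve Q$ is the set of cofinite subsets, and (11) says that an infinite set meets every cofinite set.

**Definition ($Q$-tree).** A *$Q$-tree* is a tree $S\subseteq I^{<\omega}$ with $\emptyset\in S$ and $\{i:s^\frown i\in S\}\in Q$ for all $s\in S$. For $P\subseteq I^{<\omega}\times\omega^\omega$ let
$$Q^\wedge P=\{x:\text{there is a }Q\text{-tree }S\text{ with }P(s,x)\text{ for all }s\in S\}.$$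
A pointclass is *closed under $Q^\wedge$* if it contains $Q^\wedge P$ for every $P\subseteq I^{<\omega}\times\omega^\omega$ in it.

With $Q$ = "infinitely many" on $\omega$, a $Q$-tree is a tree containing $\emptyset$ in which every node has infinitely many children. With $I=\omega$ and $Q=\exists$, a $Q$-tree is a non-empty tree without terminal nodes, and
$$\exists^\wedge P=\mathcal A_sP_s,\qquad P_s=\{x:P(s,x)\}.$$
Indeed, a non-empty tree on $\omega$ without terminal nodes has a leftmost branch $z$, and then $P(z\restriction n,x)$ for all $n$. Conversely, for any $z$ the set $\{z\restriction n:n\in\omega\}$ is an $\exists$-tree.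

**Theorem 3.** (ZF + AD) Let $\Gamma$ be non-self-dual and closed under finite unions, finite intersections, $Q$ and $\breve Q$. Then $\Gamma$ is closed under $Q^\wedge$ or $\check\Gamma$ is closed under $Q^\wedge$.

Theorem 1 is the case $I=\omega$, $Q=\exists$, $\breve Q=\forall$. If $\Gamma$ is closed under countable unions and intersections, then it is closed under $\exists$ and $\forall$ over $\omega$, since the sections of a set $A\subseteq\omega\times\omega^\omega$ in $\Gamma$ are in $\Gamma$. And a family $(P_s)$ of sets in $\Gamma$ gives the set $\{(s,x):x\in P_s\}$ in $\Gamma$: by (a) and countable choice pick $t_s$ with $P_s=\{x:t_s*x\in U\}$, and note that $(s,x)\mapsto t_s*x$ is continuous. For families in $\check\Gamma$ take complements. So closure under $\exists^\wedge$ implies closure under $\mathcal A$, for $\Gamma$ and for $\check\Gamma$.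

*Proof of Theorem 3.* Suppose the conclusion fails.

**Step 1.** *We obtain two presentations, as in (6) and (7).* There is $P\subseteq I^{<\omega}\times\omega^\omega$ in $\Gamma$ with $Q^\wedge P\notin\Gamma$. By (b) there is a continuous $g$ with $x\notin U\Leftrightarrow g(x)\in Q^\wedge P$. There is also $P'\subseteq I^{<\omega}\times\omega^\omega$ in $\check\Gamma$ with $Q^\wedge P'\notin\check\Gamma$. By (c) there is a continuous $h$ with $x\in U\Leftrightarrow h(x)\in Q^\wedge P'$. Put $a(s,x)\Leftrightarrow P(s,g(x))$ and $b(s,x)\Leftrightarrow\neg P'(s,h(x))$. Both are in $\Gamma$, and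
$$x\notin U\iff\exists\,Q\text{-tree }S\ \forall s\in S\ a(s,x),\tag{12}$$
$$x\in U\iff\exists\,Q\text{-tree }S\ \forall s\in S\ \neg b(s,x).\tag{13}$$

**Step 2.** *We normalize, so that the root need not be checked.* Replace $a(s,x)$ by $a(s,x)\wedge a(\emptyset,x)$ and $b(s,x)$ by $b(s,x)\vee b(\emptyset,x)$. These are in $\Gamma$, since $(s,x)\mapsto(\emptyset,x)$ is continuous and $\Gamma$ is closed under finite intersections and unions. Since $\emptyset\in S$ for each $Q$-tree $S$, (12) and (13) still hold. Now $a(s,x)$ implies $a(\emptyset,x)$, and $\neg b(s,x)$ implies $\neg b(\emptyset,x)$. The first level of a $Q$-tree is non-empty because $\emptyset\notin Q$. So in (12) and (13) it suffices to check the condition at all $s\in S\setminus\{\emptyset\}$.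

**Step 3.** *We find a solution of the one-round equation in $\Gamma$.* Let $W=\bigcup_n(I^n\times I^n)\times\omega^\omega$ and let $\varphi:W\to\omega^\omega$ be a homeomorphism. Define
$$\Theta(t,\varphi(u,v,x))\iff\breve Qj\,\big[b(v^\frown j,x)\ \vee\ Qi\,\big(a(u^\frown i,x)\wedge t*\varphi(u^\frown i,v^\frown j,x)\in U\big)\big].$$
The map sending $(i,j,t,(u,v,x))$ to $t*\varphi(u^\frown i,v^\frown j,x)$ is continuous, and so are $(i,u,x)\mapsto(u^\frown i,x)$ and $(j,v,x)\mapsto(v^\frown j,x)$. Hence the innermost conjunction is in $\Gamma$, as a subset of $I\times(I\times\omega^\omega\times W)$. The space $I\times\omega^\omega\times W$ of the parameters $(j,t,(u,v,x))$ is homeomorphic to $\omega^\omega$, so closure under $Q$ applies and gives a set in $\Gamma$ in these parameters. Take the union with the $b$-condition, and then apply closure under $\breve Q$ with parameters in $\omega^\omega\times W$. Thus $\{\langle t,y\rangle:\Theta(t,y)\}\in\Gamma$. Let $t^*$ be as in the Recursion Lemma and put $R(u,v,x)\Leftrightarrow t^**\varphi(u,v,x)\in U$. Then $R$ is in $\Gamma$, and for $|u|=|v|$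
$$R(u,v,x)\iff\breve Qj\,\big[b(v^\frown j,x)\ \vee\ Qi\,\big(a(u^\frown i,x)\wedge R(u^\frown i,v^\frown j,x)\big)\big].\tag{14}$$

We claim that $\neg U=\{x:R(\emptyset,\emptyset,x)\}$. This gives $\neg U\in\Gamma$, contradicting $U\notin\check\Gamma$.

**Step 4.** *We show that $x\notin U$ implies $R(\emptyset,\emptyset,x)$; this plays the part of the lower inclusion.* Let $x\notin U$. By (12) there is a $Q$-tree $S_1$ with $a(u,x)$ for all $u\in S_1$. Suppose $\neg R(\emptyset,\emptyset,x)$. Instead of one run of the game, we collect all positions that the Challenger can reach safely. Let $S_2$ be the set of $v$ for which there is a witness $u\in S_1$ with $|u|=|v|$ such that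

* $\neg R(u\restriction k,v\restriction k,x)$ for all $k\le|v|$, and
* $\neg b(v\restriction k,x)$ for $1\le k\le|v|$.

If $u$ witnesses $v\in S_2$, then $u\restriction m$ witnesses $v\restriction m\in S_2$, so $S_2$ is a tree. Also $\emptyset\in S_2$ with witness $\emptyset$.

Let $v\in S_2$ with witness $u$. Then $\neg R(u,v,x)$. Negating (14) with the help of (10), the set $J$ of all $j$ with
$$\neg b(v^\frown j,x)\quad\text{and}\quad\breve Qi\,\big(\neg a(u^\frown i,x)\vee\neg R(u^\frown i,v^\frown j,x)\big)$$
is in $Q$. Let $j\in J$. Since $u\in S_1$, the set $\{i:u^\frown i\in S_1\}$ is in $Q$. By (11) it contains some $i$ with $\neg a(u^\frown i,x)\vee\neg R(u^\frown i,v^\frown j,x)$. As $u^\frown i\in S_1$, we have $a(u^\frown i,x)$, and therefore $\neg R(u^\frown i,v^\frown j,x)$. So $u^\frown i$ witnesses $v^\frown j\in S_2$. Hence $\{j:v^\frown j\in S_2\}\supseteq J$, and this set is in $Q$ by upward closure.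

So $S_2$ is a $Q$-tree with $\neg b(v,x)$ for all $v\in S_2\setminus\{\emptyset\}$. By Step 2 and (13), $x\in U$, a contradiction.

**Step 5.** *We show that $x\in U$ implies $\neg R(\emptyset,\emptyset,x)$; this plays the part of the upper inclusion.* Let $x\in U$. By (13) there is a $Q$-tree $S_2$ with $\neg b(v,x)$ for all $v\in S_2$. Suppose $R(\emptyset,\emptyset,x)$. Let $S_1$ be the set of $u$ for which there is a witness $v\in S_2$ with $|v|=|u|$ such that

* $R(u\restriction k,v\restriction k,x)$ for all $k\le|u|$, and
* $a(u\restriction k,x)$ for $1\le k\le|u|$.

Again $S_1$ is a tree, by restricting witnesses, and $\emptyset\in S_1$.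

Let $u\in S_1$ with witness $v$. Then $R(u,v,x)$, so by (14) the set of $j$ that satisfy the bracket in (14) is in $\breve Q$. The set $\{j:v^\frown j\in S_2\}$ is in $Q$. By (11) there is $j$ with $v^\frown j\in S_2$ that satisfies the bracket. Since $\neg b(v^\frown j,x)$, the set
$$\{i:a(u^\frown i,x)\wedge R(u^\frown i,v^\frown j,x)\}$$
is in $Q$. For each $i$ in it, $v^\frown j$ witnesses $u^\frown i\in S_1$. So $\{i:u^\frown i\in S_1\}$ contains this set and is in $Q$.

Hence $S_1$ is a $Q$-tree with $a(u,x)$ for all $u\in S_1\setminus\{\emptyset\}$. By Step 2 and (12), $x\notin U$, a contradiction. This proves the claim and the theorem. $\blacksquare$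

In Steps 4 and 5 the trees are defined as the sets of all nodes having some witness, and no witnesses are selected along the way. So no choice is used there, and DC is not needed even for $I=\omega^\omega$.

## Closed games on reals

For $I=\omega^\omega$ let a round $(y,z)$ of a game on reals, in which I plays $y$ and II then plays $z$, be coded by $\langle y,z\rangle\in I$. Interleaving is a bijection of $X\times X$ with $X$, so the positions after finitely many rounds are exactly the elements of $I^{<\omega}$. Given $P\subseteq I^{<\omega}\times\omega^\omega$ and $x$, consider the closed game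
$$\exists y_0\forall z_0\exists y_1\forall z_1\cdots\ \textstyle\bigwedge_nP(\langle y_0,z_0,\dots,y_{n-1},z_{n-1}\rangle,x),$$
which I loses as soon as a position violates $P(\cdot,x)$.

**Definition (quasi-strategy).** A *quasi-strategy* for I is a tree $T\subseteq I^{<\omega}$ with $\emptyset\in T$ such that for each $s\in T$ the set $Y_s=\{y:\exists z\ s^\frown\langle y,z\rangle\in T\}$ is non-empty, and $s^\frown\langle y,z\rangle\in T$ for all $y\in Y_s$ and all $z$. It is *winning* in the closed game given by $P$ and $x$ if $P(s,x)$ for all $s\in T$.

So a quasi-strategy gives I a non-empty set of permitted moves at each position, instead of a single move, and leaves II unrestricted. Being winning is formulated in terms of positions: following $T$, I never reaches a position at which the closed game is lost.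

**Corollary.** (ZF + AD) Let $\Gamma$ be non-self-dual and closed under $\exists^{\mathbb R}$, $\forall^{\mathbb R}$ and finite unions and intersections. Then $\Gamma$ or $\check\Gamma$ is closed under the closed-game operation on reals
$$P\mapsto\{x:\text{I has a winning quasi-strategy in the closed game on }\omega^\omega\ \ \exists y_0\forall z_0\exists y_1\forall z_1\cdots\ \textstyle\bigwedge_nP(\langle y_0,z_0,\dots,y_{n-1},z_{n-1}\rangle,x)\}.$$

*Proof.* *We choose $Q$ to be one round of the game, and then compare $Q$-trees with quasi-strategies.* Let $I=\omega^\omega$ and
$$Q=\{K\subseteq I:\exists y\,\forall z\ \langle y,z\rangle\in K\}.$$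
It is upward closed, $\emptyset\notin Q$ and $I\in Q$. Its dual is $\breve Q=\{L:\forall y\,\exists z\ \langle y,z\rangle\in L\}$, because $I\setminus L\notin Q$ says that for every $y$ there is $z$ with $\langle y,z\rangle\in L$. Since $\Gamma$ is closed under $\exists^{\mathbb R}$ and $\forall^{\mathbb R}$, it is closed under $Q$ and $\breve Q$. By Theorem 3, $\Gamma$ or $\check\Gamma$ is closed under $Q^\wedge$. It remains to see that $x\in Q^\wedge P$ iff I has a winning quasi-strategy.

A quasi-strategy $T$ is a $Q$-tree: for $s\in T$ pick any $y\in Y_s$; then $s^\frown\langle y,z\rangle\in T$ for all $z$, so $\{i:s^\frown i\in T\}\in Q$. If $T$ is winning, all its nodes satisfy $P(\cdot,x)$.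

Conversely, let $S$ be a $Q$-tree all of whose nodes satisfy $P(\cdot,x)$. It may contain nodes $s^\frown\langle y,z\rangle$ for some $z$ only, and we discard these. Let $T$ be the set of $s=(\langle y_0,z_0\rangle,\dots,\langle y_{n-1},z_{n-1}\rangle)\in S$ such that for every $k<n$ and *every* $z$, $(s\restriction k)^\frown\langle y_k,z\rangle\in S$. This is a tree containing $\emptyset$. Let $s\in T$. For any $y$ and $z$ we have $s^\frown\langle y,z\rangle\in T$ iff $s^\frown\langle y,z'\rangle\in S$ for all $z'$, a condition that does not depend on $z$. Some $y$ satisfies it, because $\{i:s^\frown i\in S\}\in Q$. So $Y_s$ is non-empty, and $s^\frown\langle y,z\rangle\in T$ for all $y\in Y_s$ and all $z$. Thus $T$ is a quasi-strategy, and it is winning because $T\subseteq S$. $\blacksquare$
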